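
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{An algebraically closed division ring\\ that is not a Nullstellensatz ring}


\begin{abstract}
A division ring $D$ is algebraically closed if every non-constant polynomial in one central variable over $D$ has a zero in $D$. It is a Nullstellensatz ring if the maximal left ideals of $D[x_1,\dots,x_n]$ are, for every $n$, exactly those given by points of $D^n$ with commuting coordinates. Every Nullstellensatz ring is algebraically closed. We show that the converse fails: over every algebraically closed field $k$ there is an algebraically closed division ring $D\supseteq k(b,c)$, with $k$ central, in which $k(b,c)$ is its own centralizer, and then the left ideal $(x_1-b,\,x_2^2-c)$ of $D[x_1,x_2]$ is proper but has no zero. The construction adjoins zeros of polynomials as conjugates of given elements, inside universal localizations of tensor rings, and uses a derivation to show that the relevant centralizers do not grow. We also prove that $D$ is a Nullstellensatz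 ring if and only if the centralizer of every finite commuting subset of $D$ (including the empty one) is algebraically closed.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Rings and ring homomorphisms are unital. We write $Z(R)$ for the center of a ring $R$ and $C_R(A)$ for the centralizer in $R$ of a subset $A\subseteq R$.

Let $D$ be a division ring, and let $D[x_1,\dots,x_n]$ be the ring of polynomials in $n$ \emph{central} variables: the variables commute with each other and with all elements of $D$. We write coefficients on the left. In one variable, an element $a\in D$ is a zero of $f=\sum_i c_ix^i$ if $f(a)=\sum_i c_ia^i=0$. Since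
\[
x^i-a^i=\Bigl(\sum_{s=0}^{i-1}x^{s}a^{i-1-s}\Bigr)(x-a),
\]
we have $f-f(a)\in D[x](x-a)$, and $D[x](x-a)\cap D=0$ for degree reasons. Thus $a$ is a zero of $f$ if and only if $x-a$ is a right factor of $f$. We call $D$ \emph{algebraically closed} if every non-constant $f\in D[x]$ has a zero in $D$.

In several variables a point must have commuting coordinates. Indeed, modulo the left ideal generated by $x_i-a_i$ and $x_j-a_j$ we have $x_jx_i\equiv x_ja_i=a_ix_j\equiv a_ia_j$ and, symmetrically, $x_ix_j\equiv a_ja_i$. So the ideal contains $a_ia_j-a_ja_i$, and it is the whole ring unless $a_ia_j=a_ja_i$. Let $D^n_c$ be the set of points of $D^n$ whose coordinates commute pairwise. For $a\in D^n_c$ put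
\[
\mathfrak M_a=(x_1-a_1,\dots,x_n-a_n),
\]
the left ideal generated by the $x_i-a_i$; we call it a \emph{point ideal}. It is always a maximal left ideal, and it consists of the polynomials $P=\sum_\alpha c_\alpha x^\alpha$ with $P(a)=\sum_\alpha c_\alpha a^\alpha=0$ (Lemma~\ref{lem:points}). We call $D$ a \emph{Nullstellensatz ring} if, for every $n$, every maximal left ideal of $D[x_1,\dots,x_n]$ is a point ideal. Equivalently, every proper left ideal has a common zero in $D^n_c$.

Every Nullstellensatz ring is algebraically closed. Algebraically closed fields and the real quaternions $\mathbb H$ are Nullstellensatz rings. The following problem is posed in \cite{AAG}: \emph{is every algebraically closed division ring a Nullstellensatz ring?}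

\subsection*{Which answer to expect}

For $n=1$ nothing can go wrong. The ring $D[x]$ is a left principal ideal domain, so a maximal left ideal has the form $D[x]h$ with $h$ non-constant or zero, and $h=0$ is impossible because $0\subsetneq D[x]x\subsetneq D[x]$. If $D$ is algebraically closed, $h$ has a zero $a$; then $D[x]h\subseteq D[x](x-a)$, and the two are equal by maximality.

For $n\ge2$ one would try to eliminate one variable at a time, as over a field. This exposes the difficulty: once $x_1=a_1$ is fixed, the next coordinate has to commute with $a_1$, so the next equation must be solved in the centralizer $C_D(a_1)$ and not merely in $D$. Nothing in the definition says that $C_D(a_1)$ is algebraically closed. We show that this is the only obstruction.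

\begin{theorem}\label{thm:criterion}
A division ring $D$ is a Nullstellensatz ring if and only if, for every $n\ge0$ and every $(a_1,\dots,a_n)\in D^n_c$, the division ring $C_D(a_1,\dots,a_n)$ is algebraically closed.
\end{theorem}

Algebraically closed division rings of finite dimension over their center do not show the obstruction. This is clear for fields. By a theorem of Baer, a non-commutative algebraically closed division ring $D$ that is finite-dimensional over its center is a quaternion algebra over a real-closed field $R$. If a commuting tuple in $D$ lies in $R$, its centralizer is $D$. Otherwise some coordinate $a_i$ is not in $R$. Then $C_D(a_i)=R(a_i)$ is a quadratic extension field of $R$, hence algebraically closed. It is commutative and contains the other coordinates, so it is the centralizer of the tuple. A counterexample must therefore be infinite-dimensional over its center. Algebraically closed division rings of this kind exist, for example by a construction of Makar-Limanov. We construct one in which a prescribed centralizer is as small as possible.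

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $k$ be an algebraically closed field, of any characteristic, and let $B=k(b,c)$ be a rational function field in two variables. There is an algebraically closed division ring $D\supseteq B$, with $k$ central in $D$, such that $C_D(B)=B$. Such a $D$ is not a Nullstellensatz ring: the left ideal $(x_1-b,\;x_2^2-c)$ of $D[x_1,x_2]$ is proper and is contained in no point ideal $(x_1-a_1,x_2-a_2)$ with $(a_1,a_2)\in D_c^2$.
\end{theorem}

So the answer to the problem is no, already for $n=2$, the least possible value. The second assertion is the elimination above with $a_1=b$: a zero of the ideal would be a square root of $c$ commuting with $b$, hence an element of $C_D(B)=B=k(b,c)$, where $c$ is not a square.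

\begin{definition}\label{def:large}
Let $k$ be a field. A division ring $B$ with $k\subseteq Z(B)$ is \emph{large} over $k$ if there is no unital $k$-algebra homomorphism $B\to M_r(k(x))$ for any $r\ge1$.
\end{definition}

A commutative field $B\supseteq k$ with $\operatorname{trdeg}_kB\ge2$ is large (Lemma~\ref{lem:trdeg}). If $k\subseteq Z(D)$, a \emph{division $k$-subalgebra} of $D$ is a division subring containing $k$.

\begin{theorem}\label{thm:strong}
Let $k$ be an algebraically closed field and $D_0\neq k$ a division ring with $k\subseteq Z(D_0)$.
\begin{enumerate}
\item[(a)] There is an algebraically closed division ring $D\supseteq D_0$ with $Z(D)=k$ such that $C_D(B)=C_{D_0}(B)$ for every division $k$-subalgebra $B\subseteq D_0$ that is large over $k$. In particular this holds for every commutative subfield $B\supseteq k$ of $D_0$ with $\operatorname{trdeg}_kB\ge2$.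
\item[(b)] If $D_0=k(b,c)$ is a rational function field in two variables and $D$ is as in \textup{(a)}, then for every $m\ge1$ the left ideal $J_m=(x_1-b,\;x_2^m-c)$ of $D[x_1,x_2]$ is maximal, and $\dim_D D[x_1,x_2]/J_m=m$.
\end{enumerate}
\end{theorem}

\subsection*{Method and facts used}

To make a division ring algebraically closed one adjoins zeros, one polynomial at a time, infinitely often. The task is to do this so that no new element ever commutes with $B=k(b,c)$. Two ideas achieve it. First, a zero $a$ of $f=\sum c_ix^i$ is adjoined as a conjugate $a=pbp^{-1}$ of an element already present. Then the equation to be imposed, $\sum c_i\,p\,b^i=0$, is \emph{linear} in the new element $p$. Section~\ref{sec:model} shows this in the smallest case. Second, the new division ring $D'$ has a derivation with kernel exactly $D$ and values in a bimodule of the form $X\otimes_{k(x)}Y$. An element of $D'$ commuting with $B$ has a derivative commuting with $B$; if this derivative is nonzero, its finite rank gives a finite-dimensional representation of $B$ over $k(x)$, which is impossible for a field of transcendence degree two over $k$.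

We use two published results. To state the first, recall that a \emph{semifir} is a ring in which all finitely generated left ideals and all finitely generated right ideals are free, of unique rank. A square matrix of size $m$ over a ring $R$ is \emph{full} if it is not a product of an $m\times r$ and an $r\times m$ matrix with $r<m$; only full matrices can become invertible over a division ring containing $R$. If $\Phi$ is a set of square matrices over $R$, the \emph{universal localization} $R\to R_\Phi$ has the following universal property: it makes the matrices in $\Phi$ invertible, and every ring homomorphism $R\to S$ that makes all matrices in $\Phi$ invertible over $S$ factors uniquely through $R_\Phi$.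

\begin{itemize}
\item \emph{Cohn} \cite[\S7.5]{Cohn}: if $R$ is a semifir and $\Phi$ is the set of all full square matrices over $R$, then $R_\Phi$ is a division ring and $R\to R_\Phi$ is injective.
\item \emph{Amitsur--Small} \cite{AS}: for every division ring $D$, every simple left $D[x_1,\dots,x_n]$-module is finite-dimensional over $D$. (Used only for one direction of Theorem~\ref{thm:criterion}.)
\end{itemize}

\section{Points, elimination, and centralizers}\label{sec:points}

\begin{lemma}\label{lem:points}
Let $a\in D^n_c$. Then $\mathfrak M_a=\{P\in D[x_1,\dots,x_n]:P(a)=0\}$. This is a maximal left ideal, the quotient by it has dimension $1$ over $D$, and $\mathfrak M_a\cap D=0$.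
\end{lemma}

\begin{proof}
Let $D$ act on itself by left multiplication and let $x_i$ act on $D$ by $x_i\cdot d=da_i$. These operators of the $x_i$ are left $D$-linear, and they commute because the $a_i$ do. So $D$ becomes a left $D[x_1,\dots,x_n]$-module, and $P\cdot1=P(a)$. Hence $\operatorname{Ann}(1)=\{P:P(a)=0\}$. This left ideal contains each $x_i-a_i$, hence $\mathfrak M_a$, and meets $D$ in $0$.

Conversely, if $x^\beta\equiv a^\beta$ modulo $\mathfrak M_a$, then $x_ix^\beta\equiv x_ia^\beta=a^\beta x_i\equiv a^\beta a_i$. By induction $x^\alpha\equiv a^\alpha$ for all $\alpha$, so $P\equiv P(a)$ for all $P$, and $P(a)=0$ implies $P\in\mathfrak M_a$. The module $D$ is generated by $1$ and has dimension $1$, so it is simple, $D\cong D[x_1,\dots,x_n]/\mathfrak M_a$, and $\mathfrak M_a$ is maximal.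
\end{proof}

Consequently a left ideal lies in $\mathfrak M_a$ if and only if its generators vanish at $a$.

The next proposition makes the elimination step of the introduction precise: after the $x_i$ are fixed at $a_i$, an equation over the centralizer of the $a_i$ has to be solved in that centralizer.

\begin{proposition}\label{prop:elim}
Let $a\in D^n_c$, $E=C_D(a_1,\dots,a_n)$, and let $g\in E[y]$ have degree $d\ge1$. Let $J=(x_1-a_1,\dots,x_n-a_n,\,g(y))$, a left ideal of $A=D[x_1,\dots,x_n,y]$.
\begin{enumerate}
\item[(i)] The images of $1,y,\dots,y^{d-1}$ form a left $D$-basis of $A/J$. In particular $J$ is proper. On $A/J$ the variable $x_i$ acts by $\sum_jd_j\bar y^{\,j}\mapsto\sum_jd_ja_i\bar y^{\,j}$.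
\item[(ii)] The point ideals containing $J$ are exactly those of the points $(a_1,\dots,a_n,e)$ with $e\in E$ and $g(e)=0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Since $y$ is central and the coefficients of $g$ commute with $a_i$, we have $ga_i=a_ig$. Hence right multiplication by $a_i$ maps $D[y]g$ into itself and induces a left $D[y]$-linear operator on $U=D[y]/D[y]g$. Let $x_i$ act on $U$ by this operator and let $D[y]$ act by left multiplication. Since the $a_i$ commute, $U$ is a left $A$-module. The generator $\bar1\in U$ satisfies $(x_i-a_i)\bar1=\bar a_i-\bar a_i=0$ and $g\bar1=0$. So $J\subseteq\operatorname{Ann}(\bar1)$, and $P\mapsto P\bar1$ induces a surjection $A/J\to U$. By division with remainder, $U$ has left $D$-basis $\bar1,\bar y,\dots,\bar y^{\,d-1}$. On the other hand $A/J$ is spanned over $D$ by the images of $1,\dots,y^{d-1}$: modulo $J$ we have $y^jx^\alpha\equiv y^ja^\alpha=a^\alpha y^j$, as in the proof of Lemma~\ref{lem:points}, and then remainders modulo $D[y]g$ can be taken. So the surjection is an isomorphism, and the formula for $x_i$ is read off from $U$.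

(ii) The generators of $J$ vanish at $(a_1',\dots,a_n',e)\in D^{n+1}_c$ if and only if $a_i'=a_i$ for all $i$ and $g(e)=0$. That the coordinates commute then means $e\in E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
$(\Rightarrow)$ Let $E=C_D(a_1,\dots,a_n)$ with $a\in D_c^n$, and let $g\in E[y]$ be non-constant. By Proposition~\ref{prop:elim}(i) the left ideal $J$ is proper. It lies in a maximal left ideal, which is a point ideal by hypothesis, and by part (ii) $g$ has a zero in $E$.

$(\Leftarrow)$ Point ideals are maximal by Lemma~\ref{lem:points}. Conversely, let $\mathfrak M$ be a maximal left ideal and $S=D[x_1,\dots,x_n]/\mathfrak M$. By Amitsur--Small, $\dim_DS<\infty$. We look for a common eigenvector of the $x_i$ in $S$, and find it one variable at a time: we construct commuting elements $a_1,\dots,a_j$ such that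
\[
W_j=\{w\in S:\ x_iw=a_iw\ \text{for}\ 1\le i\le j\}\neq0 .
\]
Start with $W_0=S$. Suppose $a_1,\dots,a_j$ are constructed, with $j<n$, and put $E_j=C_D(a_1,\dots,a_j)$. The set $W_j$ is a left $E_j$-space, since $x_i\varepsilon w=\varepsilon a_iw=a_i\varepsilon w$ for $\varepsilon\in E_j$, $w\in W_j$ and $i\le j$. (It need not be a $D$-space, which is why centralizers enter.) It is stable under $x_{j+1}$, since $x_ix_{j+1}w=x_{j+1}a_iw=a_ix_{j+1}w$.

We claim that elements of $W_j$ that are independent over $E_j$ are independent over $D$. Otherwise take a shortest nontrivial $D$-relation between them, normalized to $w_1+\sum_{l\ge2}d_lw_l=0$. For $i\le j$, applying $x_i-a_i$ gives $\sum_{l\ge2}(d_la_i-a_id_l)w_l=0$, which is shorter, hence trivial. So all $d_l$ lie in $E_j$, contradicting independence over $E_j$. Hence $\dim_{E_j}W_j\le\dim_DS<\infty$.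

Let $0\ne w\in W_j$ and let $g\in E_j[y]$ be monic of least degree with $g(x_{j+1})w=0$. It exists because $\dim_{E_j}W_j<\infty$, and it is non-constant because $w\ne0$. As $E_j$ is algebraically closed, we can split off right factors $y-e$ repeatedly, so $g$ is a product of monic linear factors over $E_j$. Let $y-a_{j+1}$ be the leftmost one and write $g=(y-a_{j+1})h$. By minimality $w'=h(x_{j+1})w\in W_j$ is nonzero, and $x_{j+1}w'=a_{j+1}w'$. As $a_{j+1}\in E_j$, the elements $a_1,\dots,a_{j+1}$ commute, and $w'\in W_{j+1}$.

Finally let $0\ne v\in W_n$. Since $x_idv=da_iv$, the subspace $Dv$ is a submodule, so $S=Dv$. Write $\bar1=dv$ with $d\ne0$. Then $x_i\bar1=da_iv=(da_id^{-1})\bar1$, so $\mathfrak M=\operatorname{Ann}(\bar1)$ contains the point ideal of $(da_1d^{-1},\dots,da_nd^{-1})\in D_c^n$, which is maximal. The two are equal.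
\end{proof}

\section{A square root that does not commute}\label{sec:model}

We turn to the construction. The smallest case is $D=B=k(b,c)$ and $f=x^2-c$. The obvious extension $B(\sqrt c)$ is fatal for our purpose, since $\sqrt c$ commutes with $B$. We want a square root $a$ of $c$; it necessarily commutes with $c=a^2$, so it must not commute with $b$.

Look for $a$ among the conjugates of the element $b$: put $a=pbp^{-1}$ with $p$ to be found. Then $a^2=c$ says
\begin{equation}\label{eq:model}
c\,p=p\,b^2 ,
\end{equation}
and this is linear in $p$: it only involves left and right multiplication of $p$ by elements of $B$. So $p$ should be sought in a $B$-bimodule. Let $K=B(\sqrt c)=k(b,\sqrt c)$, regarded as a left $B$-space on which $F=k(x)$ acts from the right through $x\mapsto\sqrt c$. Let $F$ act on $B$ from the left through $x\mapsto b$, and put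
\[
N=K\otimes_{F}B,\qquad p=1\otimes1 .
\]
Then $cp=(\sqrt c)^2\otimes1=1\otimes b^2=pb^2$, which is \eqref{eq:model}. Tensoring over the field $F$ guarantees $p\ne0$.

In this case $N$ can be seen explicitly. Write $s$ for $b\in K$, $x$ for $\sqrt c\in K$ and also for $b$ in the right factor $B$, and $t$ for $c$ in that factor. Then
\[
N=k(s,x)\otimes_{k(x)}k(x,t)
\]
is a localization of the domain $k(x)[s,t]$. On it $b$ and $c$ act from the left as $s$ and $x^2$, and from the right as $x$ and $t$. If $w\in N$ commutes with $b$, then $(s-x)w=0$, so $w=0$. Thus no nonzero element of $N$ commutes with $b$.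

Two things remain. To speak of $p^{-1}$ we need a division ring $D'$ containing $B$ and $N$; and we must see that no element of all of $D'\setminus B$, not just of $N$, commutes with $B$. The division ring is supplied by Cohn's theorem, applied to the tensor ring of $N$. For the second point we use a derivation whose values lie in $D'\otimes_BN\otimes_BD'=(D'\otimes_BK)\otimes_F(B\otimes_BD')$. This is again a tensor product over $F$, but its outer factors now involve all of $D'$, and the computation above no longer applies. A rank argument will replace it.

\section{The division ring generated by a bimodule}\label{sec:tensor}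

Let $D$ be a division ring, $N$ a $D$-bimodule, and $T=T_D(N)=\bigoplus_{i\ge0}T_i$ with $T_i=N^{\otimes_Di}$ the tensor ring. So $T_0=D$, and $T_+=\bigoplus_{i\ge1}T_i=N\otimes_DT$. Recall its universal property: a ring homomorphism $T\to S$ is the same as a ring homomorphism $D\to S$, which makes $S$ a $D$-bimodule, together with a $D$-bimodule map $N\to S$.

\begin{lemma}\label{lem:fir}
Every left ideal and every right ideal of $T$ is free, and $T$ has invariant basis number. In particular $T$ is a semifir.
\end{lemma}

\begin{proof}
Invariant basis number holds because $T$ maps onto the division ring $T/T_+=D$. The opposite ring of $T$ is the tensor ring of $N$, viewed as a bimodule over the opposite ring of $D$. So it is enough to treat left ideals.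

\emph{Graded left ideals.} Let $J$ be a graded left ideal, and let $(s_i)$ be homogeneous elements of $J$ lifting a homogeneous $D$-basis of $J/T_+J$. They generate $J$ by induction on degree: a homogeneous element of $J$ is a $D$-combination of the $s_i$ modulo $T_+J$, and a homogeneous element of $T_+J$ is a $T$-combination of homogeneous elements of $J$ of smaller degree. For independence it suffices to consider homogeneous relations. Suppose there is a nontrivial relation $\sum t_is_i=0$ with all $t_i$ homogeneous and $\deg t_i+\deg s_i=d$ whenever $t_i\ne0$; choose one with $d$ minimal. If some nonzero $t_i$ has degree $0$, reduction modulo $T_+J$ gives a nontrivial $D$-relation between basis elements, a contradiction. Otherwise all $t_i$ lie in $T_+=N\otimes_DT$. Let $(n_\lambda)$ be a basis of $N$ as a right $D$-space, so that $N\otimes_DT=\bigoplus_\lambda n_\lambda T$, and write $t_i=\sum_\lambda n_\lambda t_{i\lambda}$, uniquely. From $0=\sum_\lambda n_\lambda\bigl(\sum_it_{i\lambda}s_i\bigr)$ we get $\sum_it_{i\lambda}s_i=0$ for every $\lambda$. For some $\lambda$ this relation is nontrivial, and its degree is $d-1$, a contradiction. So $J$ is free on $(s_i)$.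

\emph{Arbitrary left ideals.} Let $I$ be a left ideal and $J$ the graded left ideal spanned by the leading (top degree) forms of the elements of $I$. Each homogeneous element of $J$ is $0$ or a leading form, because sums of leading forms of equal degree, and left multiples of leading forms by homogeneous elements, are again $0$ or leading forms. By the first part $J$ is free on homogeneous elements $\bar s_i$; choose $s_i\in I$ with leading form $\bar s_i$. The $s_i$ generate $I$: the leading form of $u\in I$ equals $\sum t_i\bar s_i$ with homogeneous $t_i$ such that $\deg t_i+\deg\bar s_i=\deg u$ whenever $t_i\ne0$, and $u-\sum t_is_i\in I$ is zero or has smaller degree. Now suppose that $\sum t_is_i=0$ is a nontrivial relation, and let $d$ be the maximum of $\deg t_i+\deg s_i$ over the $i$ with $t_i\ne0$. Its part of degree $d$ is a nontrivial relation between the $\bar s_i$, whose coefficients are the leading forms of those $t_i$ for which the maximum is attained. This is impossible, so $I$ is free on $(s_i)$.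
\end{proof}

By Cohn's theorem, the localization of $T$ at the set $\Phi$ of all full matrices is a division ring containing $T$. We write
\[
D'=D\langle N\rangle:=T_\Phi\ \supseteq\ T\ \supseteq\ D\oplus N .
\]

A \emph{derivation} from a ring $R$ to an $R$-bimodule $V$ is an additive map $d$ with $d(uv)=u\,d(v)+d(u)\,v$. The next lemma uses that $D'$ is a \emph{universal} localization, and not just some division ring containing $T$: derivations on $D'$ can be prescribed freely on $N$. Comparing the derivation obtained in this way with the map $a\mapsto1\otimes a-a\otimes1$ shows that it vanishes only on $D$.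

\begin{lemma}\label{lem:der}
Let $D'=D\langle N\rangle$.
\begin{enumerate}
\item[(i)] If $k\subseteq Z(D)$ is a field with $\lambda n=n\lambda$ for all $\lambda\in k$, $n\in N$, then $k$ is central in $D'$.
\item[(ii)] Let $V$ be a $D'$-bimodule. Every $D$-bimodule map $\varphi:N\to V$ extends uniquely to a derivation $D'\to V$ vanishing on $D$.
\item[(iii)] Let $W=D'\otimes_DN\otimes_DD'$, and let $\partial:D'\to W$ be the derivation vanishing on $D$ with $\partial(n)=1\otimes n\otimes1$ for $n\in N$. Then $\ker\partial=D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $0\ne\lambda\in k$. Then $\lambda$ commutes with $D$ and $N$, so conjugation by $\lambda$ is an endomorphism of $D'$ that is the identity on $T$. By the uniqueness in the universal property of $T_\Phi$ it is the identity on $D'$.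

(ii) Consider the ring $S=\bigl(\begin{smallmatrix}D'&V\\0&D'\end{smallmatrix}\bigr)$. A map $d$ from a subring $R\subseteq D'$ to $V$ is a derivation if and only if $t\mapsto\bigl(\begin{smallmatrix}t&d(t)\\0&t\end{smallmatrix}\bigr)$ is a ring homomorphism $R\to S$. The maps $s\mapsto\bigl(\begin{smallmatrix}s&0\\0&s\end{smallmatrix}\bigr)$ on $D$ and $n\mapsto\bigl(\begin{smallmatrix}n&\varphi(n)\\0&n\end{smallmatrix}\bigr)$ on $N$ define a ring homomorphism $\Psi:T\to S$. Its diagonal entries are homomorphisms that are the inclusion on $D$ and $N$, hence on $T$; so its upper right entry is a derivation $d:T\to V$. For $\sigma\in\Phi$, regrouping rows and columns turns $\Psi(\sigma)$ into $\bigl(\begin{smallmatrix}\sigma&d(\sigma)\\0&\sigma\end{smallmatrix}\bigr)$, with $d$ applied entrywise. This is invertible, with inverse $\bigl(\begin{smallmatrix}\sigma^{-1}&-\sigma^{-1}d(\sigma)\sigma^{-1}\\0&\sigma^{-1}\end{smallmatrix}\bigr)$, because $\sigma$ is invertible over $D'$. Hence $\Psi$ extends uniquely to $D'\to S$. The diagonal entries of the extension are endomorphisms of $D'$ that are the identity on $T$, hence the identity. Its upper right entry is the required derivation.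 For uniqueness, a derivation on $D'$ that vanishes on $D$ and equals $\varphi$ on $N$ gives a homomorphism $D'\to S$ that agrees with $\Psi$ on $D$ and $N$, hence on $T$, hence is the unique extension.

(iii) The map $n\mapsto1\otimes n\otimes1$ from $N$ to $W$ is a $D$-bimodule map, so $\partial$ exists by (ii). To compute its kernel we compare $\partial$ with
\[
\delta:D'\to D'\otimes_DD',\qquad \delta(u)=1\otimes u-u\otimes1 .
\]
This is a derivation vanishing on $D$: we have $u\,\delta(v)+\delta(u)\,v=u\otimes v-uv\otimes1+1\otimes uv-u\otimes v=\delta(uv)$. Therefore $\delta(sn)=s\delta(n)$ and $\delta(ns)=\delta(n)s$ for $s\in D$, $n\in N$, and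
\[
\psi:W\to D'\otimes_DD',\qquad u\otimes n\otimes v\mapsto u\,\delta(n)\,v,
\]
is a well-defined map of $D'$-bimodules. The derivations $\psi\circ\partial$ and $\delta$ vanish on $D$ and agree on $N$, so they are equal by (ii). Thus $\partial(a)=0$ implies $\delta(a)=0$, that is, $1\otimes a=a\otimes1$. If $a\notin D$, then $1,a$ are part of a basis $(e_\lambda)$ of $D'$ as a right $D$-space, and $1\otimes a$ and $a\otimes1$ are nonzero elements of different summands of $D'\otimes_DD'=\bigoplus_\lambda e_\lambda\otimes D'$, a contradiction. So $\ker\partial=D$.
\end{proof}

\section{Centralizers do not grow}\label{sec:cent}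

If $a\in D'$ commutes with a subset $B$ of $D$, then so does $\partial(a)\in W$, because $\partial$ vanishes on $B$. We therefore want $W$ to contain no nonzero element commuting with $B$. For $N=D\otimes_kD$ we have $W=D'\otimes_kD'$, and the argument is visible on an element $u\otimes v\ne0$ of rank one. If $\beta u\otimes v=u\otimes v\beta$ for all $\beta\in B$, then $\beta u\in uk$ for all $\beta$. When $k$ is central in $D'$, the map $\beta\mapsto u^{-1}\beta u$ is then a $k$-algebra homomorphism $B\to k$, and there is none if $B\ne k$. For elements of rank $r$ and a field $F$ in place of $k$, one gets a homomorphism $B\to M_r(F)$ in the same way.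

\begin{proposition}\label{prop:cent}
Let $k\subseteq Z(D)$ be a field and $F\supseteq k$ a commutative field. Let $P$ be a $(D,F)$-bimodule and $Q$ an $(F,D)$-bimodule, on each of which the left and right actions of $k$ agree. Put $N=P\otimes_FQ$ and $D'=D\langle N\rangle$. Then $k$ is central in $D'$. If $B\subseteq D$ is a division $k$-subalgebra that admits no unital $k$-algebra homomorphism $B\to M_r(F)$ for any $r\ge1$, then $C_{D'}(B)=C_D(B)$.
\end{proposition}

\begin{proof}
For $\lambda\in k$ we have $\lambda u\otimes v=u\lambda\otimes v=u\otimes\lambda v=u\otimes v\lambda$ in $N$, so $k$ is central in $D'$ by Lemma~\ref{lem:der}(i). The bimodule of Lemma~\ref{lem:der}(iii) is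
\[
W=X\otimes_FY,\qquad X=D'\otimes_DP,\quad Y=Q\otimes_DD'.
\]
The two actions of $k$ on $X$ agree: $\lambda d\otimes u=d\lambda\otimes u=d\otimes\lambda u=d\otimes u\lambda$.

\emph{Claim: if $w\in W$ and $\beta w=w\beta$ for all $\beta\in B$, then $w=0$.} Suppose $w\ne0$ and write $w=\sum_{i=1}^rx_i\otimes y_i$ with $r\ge1$ minimal. Then $x_1,\dots,x_r$ are independent in the right $F$-space $X$, and $y_1,\dots,y_r$ are independent in the left $F$-space $Y$. Put $X_0=\bigoplus_ix_iF$. For $\beta\in B$,
\[
\sum_i\beta x_i\otimes y_i=\sum_ix_i\otimes y_i\beta ,
\]
and the right side vanishes in $(X/X_0)\otimes_FY$. Hence $\sum_i\overline{\beta x_i}\otimes y_i=0$ there, and as the $y_i$ are independent, $\beta x_i\in X_0$ for all $i$. So $BX_0\subseteq X_0$, and left multiplication gives a unital ring homomorphism $B\to\operatorname{End}_F(X_0)\cong M_r(F)$. It is $k$-linear because the two actions of $k$ on $X$ agree. This contradicts the hypothesis on $B$.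

Now let $a\in C_{D'}(B)$. For $\beta\in B$ we have $\partial(\beta)=0$, so $\beta\,\partial(a)=\partial(\beta a)=\partial(a\beta)=\partial(a)\,\beta$. By the claim $\partial(a)=0$, and $a\in D$ by Lemma~\ref{lem:der}(iii).
\end{proof}

The centrality of $k$ is used to make the homomorphism $B\to M_r(F)$ a $k$-algebra homomorphism. Without $k$-linearity there would be no contradiction: the field $\mathbb C(b,c)$ embeds into $\mathbb C$ as a ring, since its algebraic closure is isomorphic to $\mathbb C$.

\begin{lemma}\label{lem:trdeg}
Let $B\supseteq k$ be a commutative field with $\operatorname{trdeg}_kB\ge2$. Then $B$ is large over $k$.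
\end{lemma}

\begin{proof}
Suppose there is a unital $k$-algebra homomorphism $B\to M_r(k(x))$. Its image and the scalar matrices $k(x)$ generate a commutative algebra $C$ of finite dimension over $k(x)$. For a maximal ideal $\mathfrak m$ of $C$, the field $C/\mathfrak m$ is finite over $k(x)$, so it has transcendence degree $1$ over $k$. But $B$ embeds into $C/\mathfrak m$ over $k$, a contradiction.
\end{proof}

\section{Adjoining zeros}\label{sec:zeros}

We now carry out the construction of Section~\ref{sec:model} for an arbitrary polynomial. The role of $K$ is played by $D[x]/D[x]h$ with $h$ an irreducible right factor of $f$, and $x$ acts on it from the right through the left action of the central variable. Proposition~\ref{prop:cent} needs an action of the field $k(x)$, not just of $k[x]$, on both factors of $N$. Here the assumption that $k$ is algebraically closed enters.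

\begin{proposition}\label{prop:zero}
Let $k$ be algebraically closed, $D\ne k$ a division ring with $k\subseteq Z(D)$, and $f\in D[x]$ non-constant. There is a division ring $D'\supseteq D$, with $k$ central in $D'$, such that $f$ has a zero in $D'$ and $C_{D'}(B)=C_D(B)$ for every division $k$-subalgebra $B\subseteq D$ that is large over $k$.
\end{proposition}

\begin{proof}
Let $h=\sum_ic_ix^i$ be a right factor of $f$ of least positive degree, and write $f=gh$. Zeros in an extension of $D$ correspond to right factors $x-a$, so every zero of $h$ in an extension is a zero of $f$. If $\deg h=1$, then $-c_1^{-1}c_0$ is a zero, and we take $D'=D$. Let $\deg h\ge2$.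

\emph{The bimodule $M$.} Let $M=D[x]/D[x]h$, so that $\dim_DM=\deg h\ge2$. The left ideal $D[x]h$ is maximal: a larger proper left ideal would be $D[x]h'$ with $0<\deg h'<\deg h$, and $h'$ would be a right factor of $h$ and hence of $f$, contrary to the choice of $h$. So $M$ is a simple left $D[x]$-module, and $\operatorname{End}(M)$ is a division ring by Schur's lemma. An element $q\in k[x]$ is central in $D[x]$, so it acts on $M$ as an element of $\operatorname{End}(M)$. Suppose some $q\ne0$ acts as $0$. Then $q$ is non-constant, and it is a constant times a product of factors $x-\lambda$ with $\lambda\in k$, because $k$ is algebraically closed. One of these factors acts as $0$, because $\operatorname{End}(M)$ has no zero divisors. Then $x\bar1=\lambda\bar1$ and $M=D\bar1$ has dimension $1$, a contradiction. Hence all nonzero $q\in k[x]$ act bijectively. So $M$ is a $(D,k(x))$-bimodule with $m\cdot x=xm$, and the two actions of $k$ on $M$ agree.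

\emph{The division ring $D'$.} Pick $b\in D\setminus k$. Since $k$ is central and algebraically closed, $b$ is transcendental over $k$. So $Q=D$ is a $(k(x),D)$-bimodule via $x\mapsto b$, and the two actions of $k$ agree because $k\subseteq Z(D)$. Put
\[
N=M\otimes_{k(x)}Q,\qquad D'=D\langle N\rangle .
\]
Proposition~\ref{prop:cent} with $F=k(x)$ shows that $k$ is central in $D'$ and that $C_{D'}(B)=C_D(B)$ for all large $B\subseteq D$.

\emph{The zero.} Let $p=\bar1\otimes1\in N\subseteq D'$. It is nonzero, being the tensor of two nonzero vectors over a field. We have $x^i\bar1\otimes1=\bar1\cdot x^i\otimes1=\bar1\otimes b^i=pb^i$. So the relation $\sum c_ix^i\bar1=\bar h=0$ in $M$ gives $\sum c_i\,p\,b^i=0$ in $D'$. With $a=pbp^{-1}$ this says $\bigl(\sum c_ia^i\bigr)p=0$. Hence $h(a)=0$ and $f(a)=0$.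
\end{proof}

\begin{remark}\label{rem:trdegone}
Centralizers of subfields of transcendence degree one can grow. Take $D=k(b,c)$, $f=x^2-c$ and the element $b$ in the proof above. Since $c$ is not a square in $k(b,c)$, the polynomial $f$ is irreducible and we may take $h=f$; so $pb^2=cp$. Consider $u=p^{-1}bp\in D'$. Then
\[
ub^2=p^{-1}b\,cp=p^{-1}c\,bp=b^2p^{-1}bp=b^2u,
\]
so $u$ commutes with $k(b^2)$. But $u\notin D$. Otherwise $u$ commutes with $b$, and conjugating by $p$ we see that $b$ commutes with $a=pbp^{-1}$. As $a$ also commutes with $a^2=c$, we would have $a\in C_{D'}(D)=D$, by Proposition~\ref{prop:zero} applied to the large field $B=D$. This is impossible, since $c$ is not a square in $k(b,c)$. So $C_{D'}(k(b^2))\ne C_D(k(b^2))$. Of course $k(b^2)$ is not large, being isomorphic to $k(x)$.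
\end{remark}

\begin{proposition}\label{prop:closure}
Let $k$ be algebraically closed and $D_1\ne k$ a division ring with $k\subseteq Z(D_1)$. There is an algebraically closed division ring $D\supseteq D_1$, with $k$ central in $D$, such that $C_D(B)=C_{D_1}(B)$ for every division $k$-subalgebra $B\subseteq D_1$ that is large over $k$.
\end{proposition}

\begin{proof}
Both ``$k$ is central'' and ``$C(B)$ is the same at all stages'' pass to the union of a chain of division rings, because an element of the union that commutes with $B$ lies in some stage. Largeness is a property of the $k$-algebra $B$ alone and does not depend on the stage.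

Let $\Delta\ne k$ be a division ring with $k$ central. Well-order the non-constant polynomials in $\Delta[x]$. By transfinite recursion, apply Proposition~\ref{prop:zero} to each of them over the division ring reached so far, and take unions at limit stages. This gives $\Delta^+\supseteq\Delta$, with $k$ central and $C_{\Delta^+}(B)=C_\Delta(B)$ for all large $B\subseteq\Delta$, such that every non-constant polynomial over $\Delta$ has a zero in $\Delta^+$. Put $\Delta_0=D_1$, $\Delta_{i+1}=\Delta_i^+$ and $D=\bigcup_{i<\omega}\Delta_i$. A non-constant $f\in D[x]$ has its finitely many coefficients in some $\Delta_i$, so it has a zero in $\Delta_{i+1}\subseteq D$.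
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:strong}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The field $B=k(b,c)$ is large over $k$ by Lemma~\ref{lem:trdeg}. Proposition~\ref{prop:closure} with $D_1=B$ gives an algebraically closed division ring $D\supseteq B$, with $k$ central, such that $C_D(B)=C_B(B)=B$.

Let $D$ be any such ring. The element $c$ lies in $E=C_D(b)$, so Proposition~\ref{prop:elim} applies to the one-element tuple $(b)$ and $g=y^2-c$, with $y=x_2$. The left ideal $J=(x_1-b,\,x_2^2-c)$ is proper, and a point ideal containing it belongs to a point $(b,e)$ with $e\in C_D(b)$ and $e^2=c$. Then $e$ commutes with $b$, with $c=e^2$ and with the central field $k$, hence with $k(b,c)$. So $e\in C_D(B)=k(b,c)$. But $c$ is not a square in $k(b,c)$, since it has odd order at the prime $c$ of $k(b)[c]$. Thus no point ideal contains $J$. A maximal left ideal containing $J$ is therefore not a point ideal, and $D$ is not a Nullstellensatz ring.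
\end{proof}

In terms of Theorem~\ref{thm:criterion}, the criterion fails for $C_D(b)$, where $y^2-c$ has no zero, and also for $C_D(b,c)=k(b,c)$.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) Besides closing up, we have to force the center down to $k$. First suppose that $D_0$ has no large division $k$-subalgebra. Then the condition on centralizers is vacuous. We replace $D_0$ by the division ring of fractions $D_0(u,v)$ of $D_0[u,v]$, with $u,v$ central variables; it exists because $D_0[u,v]$ is a left and right Noetherian domain, hence an Ore domain. It contains the large field $k(u,v)$, and $k$ is central in it. So we may assume that $D_0$ has a large division $k$-subalgebra $B_0$.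

Let $D_1=D_0\langle D_0\otimes_kD_0\rangle$ and $y=1\otimes1\in D_0\otimes_kD_0\subseteq D_1$. A large $B$ has no unital $k$-algebra homomorphism to any $M_r(k)\subseteq M_r(k(x))$. So Proposition~\ref{prop:cent} with $F=k$ and $P=Q=D_0$ gives $C_{D_1}(B)=C_{D_0}(B)$ for all large $B\subseteq D_0$, and $k$ is central in $D_1$. Proposition~\ref{prop:closure} applied to $D_1$ gives an algebraically closed $D\supseteq D_1$ with $k\subseteq Z(D)$ and $C_D(B)=C_{D_1}(B)=C_{D_0}(B)$ for all large $B\subseteq D_0$.

Let $z\in Z(D)$. Then $z\in C_D(B_0)=C_{D_0}(B_0)\subseteq D_0$. Moreover $zy=yz$, that is, $z\otimes1=1\otimes z$ in $D_0\otimes_kD_0$. This forces $z\in k$, since otherwise $1,z$ would be independent over $k$. So $Z(D)=k$. The last assertion of (a) is Lemma~\ref{lem:trdeg}.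

(b) Write $B=D_0=k(b,c)$. It is large by Lemma~\ref{lem:trdeg}, so $C_D(B)=C_B(B)=B$ by (a). By Proposition~\ref{prop:elim}(i), with the tuple $(b)$, $g=y^m-c$ and $y=x_2$, the module $V=D[x_1,x_2]/J_m$ has left $D$-basis $1,\bar x_2,\dots,\bar x_2^{\,m-1}$. In particular $\dim_DV=m$, and
\begin{equation}\label{eq:action}
x_1\sum_jd_j\bar x_2^{\,j}=\sum_jd_jb\,\bar x_2^{\,j},\qquad
x_2^m\sum_jd_j\bar x_2^{\,j}=\sum_jd_jc\,\bar x_2^{\,j};
\end{equation}
the second formula holds because $x_2^m\cdot\bar x_2^{\,j}=x_2^j\,(x_2^m\cdot\bar1)=x_2^j\,c\,\bar1=c\,\bar x_2^{\,j}$. We have to show that $V$ is simple.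

Let $V'\ne0$ be a submodule. Choose $0\ne v=\sum_jd_j\bar x_2^{\,j}\in V'$ with the fewest nonzero coefficients, scaled from the left so that one of them is $1$. By \eqref{eq:action}, $V'$ contains
\[
x_1v-bv=\sum_j(d_jb-bd_j)\bar x_2^{\,j},\qquad x_2^mv-cv=\sum_j(d_jc-cd_j)\bar x_2^{\,j}.
\]
Both have fewer nonzero coefficients than $v$, so they vanish. Hence every $d_j$ commutes with $b$, $c$ and $k$, that is, $d_j\in C_D(B)=B$. So $v$ lies in $V_0=\bigoplus_jB\bar x_2^{\,j}$. This is a $B[x_2]$-submodule of $V$, isomorphic to $K=B[z]/(z^m-c)$ with $x_2$ acting as $z$. By Eisenstein's criterion at the prime $c$ of $k(b)[c]$, $K$ is a field. So $B[x_2]v=V_0$, and $V'$ contains $V_0$ and $DV_0=V$.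
\end{proof}

For $m\ge2$ the maximal left ideals $J_m$ are thus not point ideals, whose quotients have dimension $1$ by Lemma~\ref{lem:points}. Their quotients have arbitrarily large finite dimension over $D$.

\begin{thebibliography}{9}

\bibitem{AAG}
\emph{Advances in Arithmetic and Geometry over Division Rings},
\url{https://gja.intrasci.net/jufile?ar_sfile=23181}
(doi:10.65908/gja.2025.24975).

\bibitem{AS}
Amitsur and Small,
\emph{Polynomials over division rings},
Israel J. Math. 31 (1978).

\bibitem{Cohn}
P. M. Cohn,
\emph{Free Ideal Rings and Localization in General Rings},
CUP, 2006.

\end{thebibliography}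

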